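\title{A smooth norm does not give smooth Lipschitz approximation of Lipschitz mappings}

\begin{abstract}
We construct a closed subspace $X$ of $\ell_\infty$ with an equivalent norm that is $C^\infty$-smooth away from the origin, such that the canonical isometric embedding $\delta$ of $X$ into its Lipschitz-free space $\mathcal F(X)$ is not at finite uniform distance from any $C^1$-smooth Lipschitz mapping. Hence a $C^k$-smooth Lipschitz bump function on a Banach space $X$ does not guarantee, for any $k$, that Lipschitz mappings from $X$ into other Banach spaces can be approximated uniformly by $C^k$-smooth Lipschitz mappings. Averaging the derivative of a smooth mapping near $\delta$ over large cubes produces linear operators $X\to\mathcal F(X)$ of bounded norm that almost lift the identity on finite sets. The space $X$, a nonseparable extension of an Enflo--Davie subspace of $c_0$, is built so that such operators do not exist.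
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Throughout, Banach spaces are real (a complex space is regarded as a real one), an \emph{operator} is a bounded linear operator, $\mathbb N=\{1,2,\dots\}$, and $k\in\mathbb N\cup\{\infty\}$. A mapping between Banach spaces is \emph{$C^k$-smooth} if it is $k$ times continuously Fr\'echet differentiable; for $k=\infty$ this means that it has continuous Fr\'echet derivatives of all orders. A mapping $g\colon X\to Y$ is \emph{Gateaux differentiable} at $x$ if there is an operator $Dg(x)\colon X\to Y$ with $Dg(x)v=\lim_{t\to0}t^{-1}\big(g(x+tv)-g(x)\big)$ for every $v\in X$; a $C^1$-smooth mapping has this property at every point. A \emph{bump function} on $X$ is a function $b\colon X\to\mathbb R$ that is not identically zero and has bounded support.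

\begin{definition}\label{def:approx}
Lipschitz mappings from $X$ into $Y$ are \emph{approximable by $C^k$-smooth Lipschitz mappings} if there is a constant $C\ge1$ such that for every Lipschitz mapping $f\colon X\to Y$ and every $\varepsilon>0$ there is a $C^k$-smooth Lipschitz mapping $g\colon X\to Y$ with
\[
\sup_{x\in X}\|f(x)-g(x)\|\le\varepsilon\qquad\text{and}\qquad\operatorname{Lip}(g)\le C\operatorname{Lip}(f).
\]
\end{definition}

The definition asks for uniform closeness on the whole space and, at the same time, for a bound on the derivative of $g$ that does not deteriorate as $\varepsilon\to0$. It forces $X$ to carry a smooth Lipschitz bump as soon as $Y\ne\{0\}$. Indeed, take $y_0\in Y$ and $y^*\in Y^*$ of norm one with $y^*(y_0)=1$, let $g$ be a $C^k$-smooth Lipschitz mapping within $\frac14$ of $x\mapsto\|x\|y_0$, and let $\chi\in C^\infty(\mathbb R)$ equal $1$ on $(-\infty,\frac14]$ and $0$ on $[\frac34,\infty)$. Then $\chi\circ y^*\circ g$ is $C^k$-smooth and Lipschitz, equals $1$ at the origin, and vanishes for $\|x\|\ge1$. The following problem, posed in \cite{thesis}, asks whether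 this necessary condition is sufficient.

\medskip
\noindent\textbf{Problem.} \emph{Suppose that a Banach space $X$ admits a $C^k$-smooth Lipschitz bump function. Are Lipschitz mappings from $X$ into another Banach space $Y$ approximable by $C^k$-smooth Lipschitz mappings?}
\medskip

The simplest cases suggest a positive answer. If $X$ is finite-dimensional, or if $X=c_0(\Gamma)$ for an arbitrary set $\Gamma$, approximation holds for every $Y$ with the best possible constant $C=1$ (Section~\ref{sec:positive}). In both cases the approximating mapping is an average of values of $f$, so the target space plays no role, and one might expect a smooth Lipschitz bump to be all that is needed to form such averages. We show that, for arbitrary $X$ and $Y$, the answer is negative, for every $k$.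

The target space of the counterexample is the Lipschitz-free space. For a Banach space $X$ let $\operatorname{Lip}_0(X)$ be the Banach space of Lipschitz functions $h\colon X\to\mathbb R$ with $h(0)=0$, normed by the Lipschitz constant. For $x\in X$ let $\delta_x\in\operatorname{Lip}_0(X)^*$ be the evaluation $h\mapsto h(x)$. The \emph{Lipschitz-free space} $\mathcal F(X)$ is the closed linear span of $\{\delta_x:x\in X\}$ in $\operatorname{Lip}_0(X)^*$, and $\delta\colon X\to\mathcal F(X)$, $x\mapsto\delta_x$, is an isometric embedding (Section~\ref{sec:free}).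

\begin{theorem}\label{thm:main}
There is a real Banach space $X$, a closed subspace of $\ell_\infty$, with an equivalent norm that is $C^\infty$-smooth on $X\setminus\{0\}$, such that there is no mapping $g\colon X\to\mathcal F(X)$ which is Lipschitz, Gateaux differentiable at every point, and satisfies $\|g(x)-\delta_x\|=o(\|x\|)$ as $\|x\|\to\infty$. In particular, no $C^1$-smooth Lipschitz mapping $g$ satisfies $\sup_x\|g(x)-\delta_x\|<\infty$.
\end{theorem}

We work with the supremum norm on $X$. Passing to an equivalent norm on $X$ replaces the norms of $\operatorname{Lip}_0(X)$ and $\mathcal F(X)$ by equivalent ones, so the statement does not depend on this choice.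

\begin{corollary}\label{cor:answer}
Let $X$ be the space of Theorem~\ref{thm:main} and $Y=\mathcal F(X)$. For every $k\in\mathbb N\cup\{\infty\}$ the space $X$ admits a $C^k$-smooth Lipschitz bump function, but the isometric embedding $\delta\colon X\to Y$ is not within any finite uniform distance of a $C^k$-smooth Lipschitz mapping, whatever its Lipschitz constant. The answer to the Problem is negative for every $k$.
\end{corollary}

\begin{proof}
Let $p$ be the smooth norm and let $\chi\in C^\infty(\mathbb R)$ equal $1$ on $(-\infty,1]$ and $0$ on $[2,\infty)$. Then $\chi\circ p$ is Lipschitz, has bounded support, is constant near $0$ and $C^\infty$-smooth away from $0$; it is a $C^\infty$-smooth Lipschitz bump. A $C^k$-smooth mapping is $C^1$-smooth, so the rest is the last sentence of Theorem~\ref{thm:main}.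
\end{proof}

The proof turns a nonlinear question into a linear one. Section~\ref{sec:free} shows that $\delta$ is the decisive test mapping: if it can be approximated once, with any finite error, then every Lipschitz mapping on $X$ can be approximated. Section~\ref{sec:average} extracts from a smooth mapping near $\delta$ a family of operators $X\to\mathcal F(X)$. Section~\ref{sec:model} determines what a space must do to exclude these operators and shows the mechanism on a model. Sections~\ref{sec:enflo}--\ref{sec:end} construct $X$ and prove Theorem~\ref{thm:main}.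

\section{Two cases with a positive answer}\label{sec:positive}

Let $X$ be finite-dimensional, identified with $\mathbb R^d$, and let $\varrho\ge0$ be a $C^\infty$-smooth function with integral $1$ supported in the ball of radius $\eta$. For a Lipschitz mapping $f\colon X\to Y$ put
\[
(f*\varrho)(x)=\int f(x-t)\varrho(t)\,dt=\int f(t)\varrho(x-t)\,dt .
\]
The second form shows that $f*\varrho$ is $C^\infty$-smooth. The first shows that $\operatorname{Lip}(f*\varrho)\le\operatorname{Lip}(f)$ and $\|f*\varrho-f\|\le\eta\operatorname{Lip}(f)$ everywhere. In $c_0(\Gamma)$ one cannot convolve in all coordinates at once, but each point has only finitely many large coordinates, and the small ones can be removed at a small uniform cost.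

\begin{proposition}\label{prop:c0}
For every set $\Gamma$ and every Banach space $Y$, Lipschitz mappings $f\colon c_0(\Gamma)\to Y$ are approximable by $C^\infty$-smooth Lipschitz mappings with $C=1$.
\end{proposition}

\begin{proof}
Fix $\eta>0$. Let $\theta(t)=\operatorname{sign}(t)\max(|t|-\eta,0)$ and $\Theta(x)=(\theta(x_\gamma))_{\gamma\in\Gamma}$. Since $\theta$ is $1$-Lipschitz and $|\theta(t)-t|\le\eta$, the mapping $\Theta\colon c_0(\Gamma)\to c_0(\Gamma)$ is $1$-Lipschitz and $\|\Theta(x)-x\|\le\eta$. Let $h=f\circ\Theta$, and let $\varrho\ge0$ be a $C^\infty$-smooth function on $\mathbb R$ with integral $1$ supported in $[-\frac\eta4,\frac\eta4]$. For finite $F\subset\Gamma$ put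
\[
h_F(x)=\int_{\mathbb R^F}h\Big(x-\sum_{\gamma\in F}t_\gamma e_\gamma\Big)\prod_{\gamma\in F}\varrho(t_\gamma)\,dt .
\]
This is an average of translates of $h$ by vectors of norm at most $\frac\eta4$, so $\operatorname{Lip}(h_F)\le\operatorname{Lip}(f)$ and $\|h_F(x)-f(x)\|\le(\eta+\frac\eta4)\operatorname{Lip}(f)$.

Fix $x_0$ and let $F_0=\{\gamma:|x_0(\gamma)|\ge\frac\eta4\}$, a finite set. If $\|x-x_0\|<\frac\eta4$, $\gamma\notin F_0$ and $|t|\le\frac\eta4$, then $|x_\gamma-t|<\frac34\eta$, so $\theta(x_\gamma-t)=0$. Hence for such $x$ and every finite $F\supset F_0$ the value of $h$ in the integrand equals $H\big((x_\gamma-t_\gamma)_{\gamma\in F_0}\big)$, where $H(s)=h(\sum_{\gamma\in F_0}s_\gamma e_\gamma)$ for $s\in\mathbb R^{F_0}$. Integrating out the variables in $F\setminus F_0$, we see that on the ball $\|x-x_0\|<\frac\eta4$ all $h_F$ with $F\supset F_0$ coincide with the finite-dimensional convolution of $H$ with $\prod_{\gamma\in F_0}\varrho(t_\gamma)$, evaluated at $x|_{F_0}$; this is a $C^\infty$-smooth function of $x$. So $g=\lim_Fh_F$ exists, is $C^\infty$-smooth, and satisfies $\operatorname{Lip}(g)\le\operatorname{Lip}(f)$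 and $\|g-f\|\le\frac54\eta\operatorname{Lip}(f)$ everywhere.
\end{proof}

Nonseparability alone is therefore no obstruction.

\section{The free space as the universal target}\label{sec:free}

We write $\langle h,\mu\rangle$ for the value of $\mu\in\mathcal F(X)$ at $h\in\operatorname{Lip}_0(X)$. We use McShane's extension: a real function $h$ that is $L$-Lipschitz on a subset $S$ of a metric space extends to an $L$-Lipschitz function on the whole space, namely $x\mapsto\inf_{y\in S}\big(h(y)+L\,d(x,y)\big)$. The following facts hold for every Banach space $X$.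

\begin{itemize}
\item[(F1)] \emph{Isometry and duality.} We have $\|\delta_x-\delta_y\|=\|x-y\|$, as the function $\|\cdot-y\|-\|y\|$ shows, and $\delta_0=0$. Moreover $\mathcal F(X)^*=\operatorname{Lip}_0(X)$ isometrically: a functional $\psi$ on $\mathcal F(X)$ corresponds to the function $x\mapsto\psi(\delta_x)$.
\item[(F2)] \emph{Linearization.} If $f\colon X\to Y$ is Lipschitz with $f(0)=0$, there is a unique operator $\hat f\colon\mathcal F(X)\to Y$ with $\hat f\delta_x=f(x)$, and $\|\hat f\|=\operatorname{Lip}(f)$. (For $y^*\in Y^*$ we have $y^*(\sum c_if(x_i))=\langle y^*\circ f,\sum c_i\delta_{x_i}\rangle$, which gives the bound on finite combinations.) Applied to $\delta\circ f$, this gives an operator $f_*\colon\mathcal F(X)\to\mathcal F(Y)$ with $f_*\delta_x=\delta_{f(x)}$, $\|f_*\|=\operatorname{Lip}(f)$, and $\langle H,f_*\mu\rangle=\langle H\circ f,\mu\rangle$ for $H\in\operatorname{Lip}_0(Y)$.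
\item[(F3)] \emph{Subspaces.} If $X_1\subset X$ is a closed subspace, then by McShane's extension $\mathcal F(X_1)$ is isometric to the closed span of $\{\delta_x:x\in X_1\}$ in $\mathcal F(X)$, and we identify the two. Its annihilator is $\{h\in\operatorname{Lip}_0(X):h|_{X_1}=0\}$. If $X_1$ is separable, so is $\mathcal F(X_1)$.
\item[(F4)] \emph{Barycenter.} The linearization $\beta\colon\mathcal F(X)\to X$ of the identity satisfies $\beta\delta_x=x$ and $\|\beta\|\le1$.
\end{itemize}

By (F2) every Lipschitz mapping with $f(0)=0$ factors as $f=\hat f\circ\delta$ with $\hat f$ linear. All the nonlinearity sits in $\delta$, and a smooth approximation of $\delta$ can be composed with $\hat f$. Dilations make the error as small as we wish.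

\begin{theorem}\label{thm:universal}
Let $X$ be a Banach space and $k\in\mathbb N\cup\{\infty\}$. The following are equivalent.
\begin{itemize}
\item[(a)] For every Banach space $Y$, Lipschitz mappings $X\to Y$ are approximable by $C^k$-smooth Lipschitz mappings, with a constant $C=C(Y)$.
\item[(b)] The same holds with one constant $C$ for all $Y$.
\item[(c)] Some $C^k$-smooth Lipschitz mapping $g\colon X\to\mathcal F(X)$ satisfies $M:=\sup_x\|g(x)-\delta_x\|<\infty$.
\end{itemize}
In case {\rm(c)}, the constant $C=\max(1,\operatorname{Lip}(g))$ works for all $Y$. Moreover, {\rm(a)} implies that there is $L$ such that for all linearly independent $f_1,\dots,f_d\in X$ and all $\eta>0$ there is an operator $T\colon X\to\mathcal F(X)$ with $\|T\|\le L$ and $\|\beta Tf_i-f_i\|\le\eta$ for $i\le d$.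
\end{theorem}

\begin{proof}
Condition (b) implies (a), and (a) applied to $Y=\mathcal F(X)$, $f=\delta$, $\varepsilon=1$ gives (c). Assume (c). For $s>0$ let $S_s\colon\mathcal F(X)\to\mathcal F(X)$ be the operator induced by the dilation $x\mapsto sx$, so $S_s\delta_x=\delta_{sx}$ and $\|S_s\|\le s$. Put $g_s(x)=S_s\,g(x/s)$. Then $g_s$ is $C^k$-smooth, $\operatorname{Lip}(g_s)\le s\cdot\operatorname{Lip}(g)\cdot s^{-1}=\operatorname{Lip}(g)$, and
\[
\|g_s(x)-\delta_x\|=\|S_s\big(g(x/s)-\delta_{x/s}\big)\|\le sM .
\]
Given a Lipschitz mapping $f\colon X\to Y$, let $f_0=f-f(0)$ and $h=f(0)+\hat f_0\circ g_s$. Then $h$ is $C^k$-smooth, $\operatorname{Lip}(h)\le\operatorname{Lip}(g)\operatorname{Lip}(f)$, and $\|h(x)-f(x)\|=\|\hat f_0(g_s(x)-\delta_x)\|\le sM\operatorname{Lip}(f)$, which is at most $\varepsilon$ for small $s$. This proves (b) with the stated constant. The last assertion is Lemma~\ref{lem:average} below, applied to the mapping $g$ in (c).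
\end{proof}

\section{Averaging derivatives}\label{sec:average}

Since $\beta\circ\delta$ is the identity, a derivative of $\delta$ would be a linear right inverse of $\beta$. The mapping $\delta$ has no derivative even for $X=\mathbb R$, but its smooth approximations do.

\begin{example}\label{ex:line}
Let $X=\mathbb R$. The map $h\mapsto h'$ is an isometry of $\operatorname{Lip}_0(\mathbb R)$ onto $L_\infty(\mathbb R)$, and $h(x)=\int h'\,\delta_x$ if we let $\delta_x$ be $\mathbf 1_{[0,x]}$ for $x\ge0$ and $-\mathbf 1_{[x,0]}$ for $x<0$. These functions span a dense subspace of $L_1(\mathbb R)$, so $\mathcal F(\mathbb R)=L_1(\mathbb R)$ and $\beta\mu=\int\mu$. The difference quotients $t^{-1}\mathbf 1_{[x,x+t]}$ of $\delta$ for the steps $t$ and $t/2$ are at distance $1$ in $L_1$, so $\delta$ is nowhere differentiable. Let $g=\delta*\varrho$ as in Section~\ref{sec:positive}. Then $g'(x)=\int\delta_y\,\varrho'(x-y)\,dy$; for $u>0$ its value at $u$ is $\int_u^\infty\varrho'(x-y)\,dy=\varrho(x-u)$, and for $u<0$ it is $-\int_{-\infty}^u\varrho'(x-y)\,dy=\varrho(x-u)$. So $\beta g'(x)=\int\varrho=1$: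 every derivative of $g$ is a right inverse of $\beta$.
\end{example}

For an arbitrary smooth $g$ near $\delta$ we only know that $\beta g=\operatorname{Id}+e$ with $e$ of sublinear growth. The derivative of $e$ at a given point need not be small (take $e=\sin$ at $0$), but its average over a long interval is: $r^{-1}\int_0^re'=r^{-1}(e(r)-e(0))\to0$. To treat $d$ directions with a single operator we average over a $d$-dimensional cube.

\begin{lemma}\label{lem:average}
Let $X$ be a Banach space and let $g\colon X\to\mathcal F(X)$ be $L$-Lipschitz, Gateaux differentiable at every point, and such that $\|g(x)-\delta_x\|=o(\|x\|)$ as $\|x\|\to\infty$. Then for all linearly independent $f_1,\dots,f_d\in X$ and all $\eta>0$ there is an operator $T\colon X\to\mathcal F(X)$ with $\|T\|\le L$ and $\|\beta Tf_i-f_i\|\le\eta$ for all $i$.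
\end{lemma}

\begin{proof}
For $t\in\mathbb R^d$ write $x_t=\sum_it_if_i$. For $r>0$ and $v\in X$ put
\[
Tv=r^{-d}\int_{[0,r]^d}Dg(x_t)v\,dt .
\]
The integrand has norm at most $L\|v\|$, being a limit of difference quotients of an $L$-Lipschitz mapping. It is the pointwise limit of the continuous functions $t\mapsto m\big(g(x_t+v/m)-g(x_t)\big)$, $m\in\mathbb N$, so it is strongly measurable, and hence Bochner integrable. Each $Dg(x_t)$ is linear on all of $X$; this is where differentiability in every direction, and not only along the $f_i$, is used. So $T$ is an operator on $X$ with $\|T\|\le L$.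

Fix $i$, and for $t'=(t_l)_{l\ne i}\in[0,r]^{d-1}$ let $y=\sum_{l\ne i}t_lf_l$. For $\psi\in\mathcal F(X)^*$ the real function $s\mapsto\psi(g(y+sf_i))$ is Lipschitz, hence absolutely continuous, with derivative $\psi(Dg(y+sf_i)f_i)$. Therefore $\int_0^rDg(y+sf_i)f_i\,ds=g(y+rf_i)-g(y)$, and Fubini's theorem gives
\[
Tf_i=r^{-d}\int_{[0,r]^{d-1}}\big(g(y+rf_i)-g(y)\big)\,dt' .
\]
Let $e(x)=\beta g(x)-x=\beta(g(x)-\delta_x)$, so $\|e(x)\|=o(\|x\|)$, and let $\omega(s)=\sup_{\|x\|\le s}\|e(x)\|$, which is finite because $e$ is Lipschitz. Given $\varepsilon>0$, choose $s_0$ with $\|e(x)\|\le\varepsilon\|x\|$ for $\|x\|\ge s_0$; then $\omega(s)\le\omega(s_0)+\varepsilon s$. So $\omega(s)=o(s)$. Since $\beta g(y+rf_i)-\beta g(y)=rf_i+e(y+rf_i)-e(y)$,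
\[
\|\beta Tf_i-f_i\|=\Big\|r^{-d}\int_{[0,r]^{d-1}}\big(e(y+rf_i)-e(y)\big)\,dt'\Big\|\le\frac{2\,\omega\big(r\sum_l\|f_l\|\big)}{r},
\]
and the right side tends to $0$ as $r\to\infty$.
\end{proof}

The operator $T$ depends on $f_1,\dots,f_d$ and $\eta$; only the bound $L$ is uniform. To prove Theorem~\ref{thm:main} we need a space with a smooth norm in which, for every $L$, some finite set admits no such $T$.

\section{What the space must do, and a model}\label{sec:model}

The Godefroy--Kalton theorem \cite{GK} says that for a separable Banach space $W\neq\{0\}$ there is a norm-one operator $T_W\colon W\to\mathcal F(W)$ with $\beta T_W=\operatorname{Id}_W$. Consequently, if $R\colon X\to X$ is an operator with range in a separable closed subspace $W$, then $T=T_WR$ maps $X$ into $\mathcal F(W)\subset\mathcal F(X)$, with $\|T\|\le\|R\|$ and $\beta T=R$. The conclusion of Lemma~\ref{lem:average} therefore holds, and gives no obstruction, whenever operators with separable range and uniformly bounded norm can almost fix any given finite set. This is so for separable $X$, with $R=\operatorname{Id}$. Our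 space is nonseparable, and we make no claim about whether a separable counterexample exists. The Godefroy--Kalton theorem is not used in the proof, but it tells us what to prove:
\begin{itemize}
\item[(A)] for every $L$ there is a finite set in $X$ that is not almost fixed by any operator $R\colon X\to X$ with separable range and $\|R\|\le L$;
\item[(B)] every operator $T\colon X\to\mathcal F(X)$ has separable range, so that (A) applies to $R=\beta T$;
\item[(C)] $X$ has an equivalent $C^\infty$-smooth norm.
\end{itemize}

Both (A) and (B) rest on one counting principle. The space $X$ will be generated by a separable subspace $E$ and uncountably many vectors that behave, modulo $E$, like the unit vectors of $c_0$.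

\begin{lemma}\label{lem:count}
Let $E$ be a subspace of a Banach space $X$ and let $(z_A)_{A\in\mathcal A}$ be a family in $X$ such that $\operatorname{dist}\big(\sum_{i\le m}\epsilon_iz_{A_i},E\big)\le1$ for all distinct $A_1,\dots,A_m\in\mathcal A$ and all signs $\epsilon_i=\pm1$. If $\varphi\in X^*$ vanishes on $E$, then $\sum_A|\varphi(z_A)|\le\|\varphi\|$; in particular, $\varphi(z_A)\ne0$ for at most countably many $A$.
\end{lemma}

\begin{proof}
Choose $\epsilon_i$ with $\epsilon_i\varphi(z_{A_i})=|\varphi(z_{A_i})|$. Since $\varphi$ vanishes on $E$, we get $\sum_{i\le m}|\varphi(z_{A_i})|=\varphi(\sum_i\epsilon_iz_{A_i})\le\|\varphi\|$. A summable family has countable support.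
\end{proof}

A family of infinite subsets of a countable set is \emph{almost disjoint} if any two distinct members have finite intersection. Every countably infinite set carries an almost disjoint family of cardinality $\mathfrak c$: identify the set with $\mathbb Q$ and choose for each real number a sequence of distinct rationals converging to it.

\begin{example}[The model]\label{ex:model}
Let $\mathcal A$ be an uncountable almost disjoint family on $\mathbb N$, and let $X_0$ be the closed span of $c_0\cup\{\mathbf 1_A:A\in\mathcal A\}$ in $\ell_\infty$. A signed sum $\sum_{i\le m}\epsilon_i\mathbf 1_{A_i}$ has modulus at most $1$ outside a finite set, so Lemma~\ref{lem:count} applies with $E=c_0$. We claim that no operator $R\colon X_0\to c_0$ is the identity on $c_0$. Suppose that $R$ is. For each $n$ the functional $x\mapsto(Rx)(n)-x(n)$ vanishes on $c_0$, hence at all but countably many $\mathbf 1_A$. There are countably many $n$ and uncountably many $A$, so some $A$ satisfies $(R\mathbf 1_A)(n)=\mathbf 1_A(n)$ for all $n$. Then $R\mathbf 1_A=\mathbf 1_A\notin c_0$, a contradiction.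
\end{example}

The mechanism is this: countably many functionals determine a point of the range, and each of them forces $R$ to act on most of the formal sums $\mathbf 1_A=\sum_{n\in A}e_n$ term by term; but the series of images has no limit in the range. Three things separate the model from (A).

First, Lemma~\ref{lem:average} controls $R$ only on a finite set, and in $X_0$ this says nothing about the rest of $c_0$: the truncation to the first $N$ coordinates has norm one, fixes $e_1,\dots,e_N$ and has finite rank. We replace $c_0$ by a subspace $E$, spanned by finite levels of vectors $e^n_j$, which is rigid: an operator of norm at most $L$ that almost fixes one sufficiently high level has large diagonal entries on every higher level (Section~\ref{sec:enflo}). Second, rigidity yields only some vectors $e^n_{j(n)}$ whose images $u_n$ have norm at least $\frac12$, and both $j$ and $u$ depend on $R$. So we list all possible pairs $(j,u)$ in advance and provide uncountably many formal sums for each (Section~\ref{sec:space}). Third, the range of $R$ is an arbitrary separable subspace $W$ of $X$ and not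 $c_0$. We need to control all functionals on $W$ by countably many, and this follows from the smooth norm (Section~\ref{sec:norm}).

\section{An Enflo--Davie system in $c_0$}\label{sec:enflo}

For $n\ge0$ let $G_n$ be a copy of the group $\mathbb Z_2^{\,n+2}$, the copies being pairwise disjoint, and let $G=\bigsqcup_{n\ge0}G_n$, a countable set. A \emph{character} of $G_n$ is a function $\sigma\colon G_n\to\{-1,1\}$ with $\sigma(a+b)=\sigma(a)\sigma(b)$. There are $2^{n+2}$ characters, and they are orthonormal for the inner product $|G_n|^{-1}\sum_{a\in G_n}u(a)v(a)$.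

The vectors of level $n$ will live on $G_{n-1}\cup G_n$ and look like a character on each of the two groups. Their coefficients can then be read on either group, so the averaged diagonals of an operator on the levels $n$ and $n+1$ can both be computed on $G_n$ and compared. The comparison needs two cancellation estimates, which we obtain by random choice. Recall \emph{Hoeffding's inequality}: if $\xi_1,\dots,\xi_m$ are independent random variables with mean zero and $|\xi_i|\le M$, then
\[
\mathbb P\Big(\Big|\sum_i\xi_i\Big|\ge\lambda\Big)\le2\exp\Big(-\frac{\lambda^2}{2mM^2}\Big).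
\]

\begin{lemma}\label{lem:random}
For each $n\ge0$ there are distinct characters $\sigma^n_j$ $(1\le j\le2^n)$ and $\tau^n_j$ $(1\le j\le2^{n+1})$ of $G_n$, and for each $n\ge1$ there are signs $\varepsilon^n_j=\pm1$ $(1\le j\le2^n)$, such that
\begin{gather}
\Big|2\sum_{j\le2^n}\sigma^n_j(a)-\sum_{j\le2^{n+1}}\tau^n_j(a)\Big|\le\big(32\cdot2^n(n+4)\big)^{1/2}\qquad(a\in G_n,\ n\ge0),\label{eq:char}\\
\Big|\sum_{j\le2^n}\varepsilon^n_j\,\sigma^n_j(a)\,\tau^{n-1}_j(b)\Big|\le\big(2^{n+1}(2n+5)\big)^{1/2}\qquad(a\in G_n,\ b\in G_{n-1},\ n\ge1).\label{eq:sign}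
\end{gather}
\end{lemma}

\begin{proof}
Since $3\cdot2^n\le2^{n+2}$, we can fix $2^n$ pairwise disjoint triples of characters of $G_n$. From each triple choose one element $\sigma$ uniformly at random, independently for different triples, and call the other two $\tau,\tau'$. For fixed $a\in G_n$ the variable $2\sigma(a)-\tau(a)-\tau'(a)$ equals $3\sigma(a)$ minus the sum of the triple at $a$, so it has mean zero, and its modulus is at most $4$. Hoeffding's inequality with $m=2^n$, $M=4$, $\lambda^2=32\cdot2^n(n+4)$ shows that \eqref{eq:char} fails at $a$ with probability at most $2e^{-(n+4)}$. Summing over the $2^{n+2}$ points $a$ gives at most $2^{n+3}e^{-(n+4)}<1$, so some choice satisfies \eqref{eq:char}.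

Now fix the characters for all $n$, let $n\ge1$, and take independent random signs $\varepsilon^n_j$. With $m=2^n$, $M=1$, $\lambda^2=2^{n+1}(2n+5)$, inequality \eqref{eq:sign} fails at a given pair $(a,b)$ with probability at most $2e^{-(2n+5)}$. There are $2^{n+2}\cdot2^{n+1}=2^{2n+3}$ pairs, and $2^{2n+4}e^{-(2n+5)}<1$.
\end{proof}

For $n\ge1$ and $1\le j\le2^n$ let $e^n_j\in c_0(G)$ equal $\tau^{n-1}_j$ on $G_{n-1}$, equal $\varepsilon^n_j\sigma^n_j$ on $G_n$, and vanish elsewhere; thus $\|e^n_j\|=1$. Two consecutive levels overlap on one group: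
\[
\begin{array}{c|ccc}
 & G_{n-1} & G_n & G_{n+1}\\ \hline
e^n_j & \tau^{n-1}_j & \varepsilon^n_j\sigma^n_j & 0\\[2pt]
e^{n+1}_j & 0 & \tau^n_j & \varepsilon^{n+1}_j\sigma^{n+1}_j
\end{array}
\]
Let $E$ be the closed span of all $e^n_j$ in $c_0(G)$. On $\ell_\infty(G)$ define functionals of norm at most $1$ by
\[
\alpha^n_j(x)=\frac1{|G_n|}\sum_{a\in G_n}\varepsilon^n_j\sigma^n_j(a)x(a),\qquad
\tilde\alpha^n_j(x)=\frac1{|G_{n-1}|}\sum_{b\in G_{n-1}}\tau^{n-1}_j(b)x(b).
\]
The restriction of any $e^l_i$ to $G_n$ is $\pm\sigma^n_i$ (if $l=n$), $\tau^n_i$ (if $l=n+1$), or zero, and these characters are distinct. By orthonormality,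
\begin{equation}\label{eq:biorth}
\alpha^n_j(e^l_i)=\tilde\alpha^n_j(e^l_i)=\begin{cases}1,&(l,i)=(n,j),\\0,&\text{otherwise.}\end{cases}
\end{equation}
In particular the $e^n_j$ are linearly independent, and $E$ is contained in the closed subspace
\[
Z=\{x\in\ell_\infty(G):\alpha^n_j(x)=\tilde\alpha^n_j(x)\text{ for all }n\ge1,\ j\le2^n\}.
\]
For an operator $R\colon E\to Z$ define the normalized \emph{trace} on level $n$ by
\[
t_n(R)=2^{-n}\sum_{j\le2^n}\alpha^n_j(Re^n_j).
\]

\begin{lemma}\label{lem:trace}
For every operator $R\colon E\to Z$ and every $n\ge1$,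
\[
|t_n(R)-t_{n+1}(R)|\le\kappa_n\|R\|,\qquad\text{where }\kappa_n=4\cdot2^{-n/2}\sqrt{n+4}.
\]
\end{lemma}

\begin{proof}
Since $Re^{n+1}_j\in Z$, we may replace $\alpha^{n+1}_j$ by $\tilde\alpha^{n+1}_j$ in $t_{n+1}(R)$. Both traces are then averages over $G_n$:
\[
t_n(R)=\frac1{|G_n|}\sum_{a\in G_n}2^{-n}\sum_{j\le2^n}\varepsilon^n_j\sigma^n_j(a)\,(Re^n_j)(a),\qquad
t_{n+1}(R)=\frac1{|G_n|}\sum_{a\in G_n}2^{-n-1}\sum_{j\le2^{n+1}}\tau^n_j(a)\,(Re^{n+1}_j)(a).
\]
By linearity of $R$,
\[
t_n(R)-t_{n+1}(R)=\frac1{|G_n|}\sum_{a\in G_n}(Rw_a)(a),\qquad
w_a=2^{-n}\sum_{j\le2^n}\varepsilon^n_j\sigma^n_j(a)\,e^n_j-2^{-n-1}\sum_{j\le2^{n+1}}\tau^n_j(a)\,e^{n+1}_j ,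
\]
and it suffices to show $\|w_a\|\le\kappa_n$. Each of the two parts of $w_a$ takes the value $1$ at the point $a$, so neither part is small; these values cancel in the difference, and Lemma~\ref{lem:random} makes the remaining values small. The vector $w_a$ vanishes outside $G_{n-1}\cup G_n\cup G_{n+1}$.

For $b\in G_{n-1}$ only the first part contributes, and \eqref{eq:sign} gives
\[
|w_a(b)|=2^{-n}\Big|\sum_j\varepsilon^n_j\sigma^n_j(a)\tau^{n-1}_j(b)\Big|\le2^{-n/2}(4n+10)^{1/2}.
\]
For $b\in G_n$ the signs square to $1$ and the characters multiply, so \eqref{eq:char} gives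
\[
|w_a(b)|=2^{-n-1}\Big|2\sum_j\sigma^n_j(a+b)-\sum_j\tau^n_j(a+b)\Big|\le2^{-n/2}(8n+32)^{1/2}.
\]
For $b\in G_{n+1}$ only the second part contributes, and \eqref{eq:sign} for $n+1$ gives
\[
|w_a(b)|=2^{-n-1}\Big|\sum_j\varepsilon^{n+1}_j\sigma^{n+1}_j(b)\tau^n_j(a)\Big|\le2^{-n/2}(2n+7)^{1/2}.
\]
All three bounds are at most $2^{-n/2}(16n+64)^{1/2}=\kappa_n$.
\end{proof}

Because $\sum_n\kappa_n<\infty$, a large trace on one high level propagates to all higher levels.

\begin{corollary}[Rigidity]\label{cor:rigid}
Let $L>0$ and choose $K\ge1$ with $L\sum_{n\ge K}\kappa_n\le\frac14$. If $R\colon E\to Z$ is an operator with $\|R\|\le L$ and $\|Re^K_j-e^K_j\|\le\frac14$ for all $j\le2^K$, then $t_n(R)\ge\frac12$ for all $n\ge K$.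
\end{corollary}

\begin{proof}
By \eqref{eq:biorth} and $\|\alpha^K_j\|\le1$ we have $\alpha^K_j(Re^K_j)\ge\frac34$, so $t_K(R)\ge\frac34$. Lemma~\ref{lem:trace} gives $t_n(R)\ge\frac34-L\sum_{l\ge K}\kappa_l\ge\frac12$.
\end{proof}

\begin{remark}
For a finite-rank operator $R\colon E\to E$ we have $t_n(R)\to0$: the vectors $Re^n_j$ lie in a compact subset of $c_0(G)$, on which $\max_{a\in G_n}|x(a)|\to0$ uniformly. So no finite-rank operator on $E$ of norm at most $L$ almost fixes level $K$ in the sense of Corollary~\ref{cor:rigid}. The nonseparable extension below upgrades ``finite rank'' to ``separable range''.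
\end{remark}

\section{The space $X$}\label{sec:space}

We form infinite sums of vectors $e^n_j$ using only even levels, because the sets $G_{n-1}\cup G_n$ are pairwise disjoint for even $n$. Write $2\mathbb N=\{2,4,6,\dots\}$. For any choice of indices $j(n)$, the vectors $e^n_{j(n)}$, $n\in2\mathbb N$, have disjoint supports, so every signed sum of them, finite or pointwise infinite, has norm at most $1$.

Call a pair $\pi=(j,u)$ \emph{admissible} if
\begin{itemize}
\item $j=(j(n))_{n\in2\mathbb N}$ with $1\le j(n)\le2^n$;
\item $u=(u_n)_{n\in2\mathbb N}$ is a sequence in $\ell_\infty(G)$ with $\|u_n\|\ge\frac12$ for all large $n$ and $\sum_n|\varphi(u_n)|<\infty$ for every $\varphi\in\ell_\infty(G)^*$.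
\end{itemize}
The pair is meant to record $u_n=Re^n_{j(n)}$ for an operator $R$ that is not yet known; since $X$ will be a subspace of $\ell_\infty(G)$, all candidates can be listed before $X$ is defined. Let $\mathcal P$ be the set of admissible pairs. It contains the pair $j\equiv1$, $u_n=e^n_1$, because $\sum_{n\le m}|\varphi(e^n_1)|=\varphi(\sum_{n\le m}\pm e^n_1)\le\|\varphi\|$ for suitable signs. Its cardinality is at most $\mathfrak c$, since $|\ell_\infty(G)|=\mathfrak c$ and $\mathfrak c^{\aleph_0}=\mathfrak c$.

In the model the contradiction came from the divergence of $\sum_{n\in A}e_n$ in $c_0$. The two conditions on $u$ do not by themselves prevent weak convergence of $\sum u_n$: in $c_0$ the sequence $e_1,-e_1,e_2,-e_2,\dots$ satisfies them, and its partial sums tend weakly to $0$. We pass to a subsequence by means of the \emph{Bessaga--Pe{\l}czy\'nski theorem}: if $(v_i)$ is a sequence in a Banach space $V$ with $\inf_i\|v_i\|>0$ and $\sum_i|\varphi(v_i)|<\infty$ for all $\varphi\in V^*$, then some subsequence is equivalent to the unit vector basis of $c_0$; that is, there is an isomorphism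 of $c_0$ onto its closed span that carries the unit vectors to the terms of the subsequence.

Fix an almost disjoint family $\mathcal A$ on $2\mathbb N$ with $|\mathcal A|=\mathfrak c$. Since $|\mathcal P\times\mathbb R|=\mathfrak c$, there is a partition $\mathcal A=\bigsqcup_{\pi\in\mathcal P}\mathcal A_\pi$ with every $\mathcal A_\pi$ uncountable. Let $A\in\mathcal A_\pi$ with $\pi=(j,u)$, and write $j_A=j$. The Bessaga--Pe{\l}czy\'nski theorem, applied to $(u_n)$ for large $n\in A$, gives an infinite set $A'\subset A$ such that
\begin{equation}\label{eq:c0}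
(u_n)_{n\in A'}\text{ is equivalent to the unit vector basis of }c_0 .
\end{equation}
The sets $A'$ are again almost disjoint. Define
\[
z_A=\sum_{n\in A'}e^n_{j_A(n)}\quad\text{(pointwise sum)},\qquad
X=\overline{\operatorname{span}}\big(E\cup\{z_A:A\in\mathcal A\}\big)\subset\ell_\infty(G).
\]
Then $\|z_A\|=1$, and $X$ is a closed subspace of $\ell_\infty(G)$, which is $\ell_\infty$ since $G$ is countably infinite.

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(a)] $X\subset Z$.
\item[(b)] If $\varphi\in X^*$ vanishes on $E$, then $\varphi(z_A)\neq0$ for at most countably many $A\in\mathcal A$.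
\end{itemize}
\end{lemma}

\begin{proof}
(a) The functionals $\alpha^n_j$ and $\tilde\alpha^n_j$ depend only on the coordinates in $G_{n-1}\cup G_n$, and on this set $z_A$ coincides with a finite sum of vectors $e^l_i\in E\subset Z$. So $z_A\in Z$, and $Z$ is a closed subspace.

(b) We check the hypothesis of Lemma~\ref{lem:count}. Let $A_1,\dots,A_m$ be distinct and choose $N$ such that the sets $A_i'\cap(N,\infty)$ are pairwise disjoint. Removing from $\sum_i\epsilon_iz_{A_i}$ the finitely many terms of level $n\le N$, whose sum lies in $E$, leaves a signed sum containing at most one vector of each even level. Its norm is at most $1$.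
\end{proof}

By (a), the traces $t_n(R):=t_n(R|_E)$ are defined for every operator $R\colon X\to X$, and Corollary~\ref{cor:rigid} applies to $R|_E$.

\section{The smooth norm}\label{sec:norm}

On $c_0$ the supremum norm depends, near each nonzero point, on finitely many coordinates, and a finite maximum can be smoothed. On $X$ this fails at $z_A$, where infinitely many coordinates have modulus $1$. We add functionals $q_A$ that read the coefficient of $z_A$ and give them double weight; they then dominate the behavior of $x$ at infinity, and local finiteness is restored.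

\begin{lemma}\label{lem:q}
For $A\in\mathcal A$ and $x\in X$ the limit $q_A(x)=\lim_{n\in A',\,n\to\infty}\alpha^n_{j_A(n)}(x)$ exists. We have $q_A\in X^*$, $\|q_A\|\le1$, $q_A|_E=0$, $q_A(z_A)=1$ and $q_A(z_B)=0$ for $B\ne A$. For every $x\in X$:
\begin{itemize}
\item[(i)] $(q_A(x))_{A\in\mathcal A}\in c_0(\mathcal A)$;
\item[(ii)] $\displaystyle\inf_{F\subset G\text{ finite}}\ \sup_{a\in G\setminus F}|x(a)|\le\sup_{A\in\mathcal A}|q_A(x)|$.
\end{itemize}
\end{lemma}

\begin{proof}
For $x\in E\subset c_0(G)$ we have $|\alpha^n_j(x)|\le\max_{G_n}|x|\to0$. For $n\in A'$ the vector $z_A$ coincides with $e^n_{j_A(n)}$ on $G_n$, so $\alpha^n_{j_A(n)}(z_A)=1$. For $B\ne A$ the vector $z_B$ vanishes on $G_n$ for every even $n\notin B'$, hence for all large $n\in A'$. So the limit exists, with the stated values, on the dense subspace $X_{00}$ of vectors $x=e+\sum_{i\le m}c_iz_{A_i}$ with $e\in E$ and distinct $A_i$. As $\|\alpha^n_j\|\le1$, it exists on $X$ and defines a functional of norm at most $1$.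

For $x\in X_{00}$ as above, $q_{A_i}(x)=c_i$ and $q_B(x)=0$ for all other $B$, which gives (i). The supports of $z_{A_i}$ and $z_{A_l}$, $i\ne l$, meet only in the finite set $\bigcup_{n\in A_i'\cap A_l'}(G_{n-1}\cup G_n)$, so $|x(a)|\le|e(a)|+\max_i|c_i|$ outside a finite set, which gives (ii). Both statements pass to the closure: $x\mapsto(q_A(x))_A$ is a contraction into $\ell_\infty(\mathcal A)$, in which $c_0(\mathcal A)$ is closed, and both sides of (ii) are seminorms bounded by $\|x\|$, hence continuous.
\end{proof}

In particular $\|z_A-z_B\|\ge q_A(z_A-z_B)=1$ for $A\ne B$, so $X$ is nonseparable, of density $\mathfrak c$.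

\begin{proposition}\label{prop:norm}
The space $X$ has an equivalent norm $p$ that is $C^\infty$-smooth on $X\setminus\{0\}$.
\end{proposition}

\begin{proof}
Let $I=G\sqcup\mathcal A$, $\Phi_a(x)=x(a)$ for $a\in G$, $\Phi_A(x)=2q_A(x)$ for $A\in\mathcal A$, and $N(x)=\sup_{i\in I}|\Phi_i(x)|$. Then $N$ is a norm with $\|x\|\le N(x)\le2\|x\|$. For every $x\in X$ and $\eta>0$,
\begin{equation}\label{eq:finite}
\big\{i\in I:|\Phi_i(x)|>\tfrac12N(x)+\eta\big\}\text{ is finite.}
\end{equation}
Indeed, only finitely many $A$ have $|\Phi_A(x)|>\eta$ by (i), and only finitely many $a$ have $|x(a)|>\sup_A|q_A(x)|+\eta$ by (ii), while $\sup_A|q_A(x)|\le\frac12N(x)$.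

Let $\psi\in C^\infty(\mathbb R)$ vanish on $(-\infty,\frac34]$ and be positive on $(\frac34,\infty)$, and put $\zeta(t)=c\int_0^{|t|}\!\int_0^r\psi(s)\,ds\,dr$ with $c>0$ chosen so that $\zeta(1)=1$. Then $\zeta$ is even, convex and $C^\infty$-smooth, vanishes exactly on $[-\frac34,\frac34]$, and is strictly increasing on $[\frac34,\infty)$. On the open convex set $U=\{x:N(x)<\frac54\}$ define
\[
Q(x)=\sum_{i\in I}\zeta(\Phi_i(x)).
\]
If $x\in U$, then $\frac12N(x)<\frac58<\frac{11}{16}$, so $I_x=\{i:|\Phi_i(x)|>\frac{11}{16}\}$ is finite by \eqref{eq:finite}. If $N(y-x)<\frac1{16}$ and $i\notin I_x$, then $|\Phi_i(y)|\le\frac34$ and $\zeta(\Phi_i(y))=0$. So near each point of $U$ the function $Q$ is a finite sum of $C^\infty$-smooth functions. Hence $Q$ is finite, $C^\infty$-smooth, even and convex on $U$, and $Q(0)=0$.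

Let $B=\{x\in U:Q(x)\le1\}$, a convex symmetric set. If $N(x)\le\frac34$, then $Q(x)=0$. If $x\in B$, then $\zeta(\Phi_i(x))\le1$, so $|\Phi_i(x)|\le1$ for all $i$. Thus $\{N\le\frac34\}\subset B\subset\{N\le1\}$, and $B$ is closed because $Q$ is continuous on the closed set $\{N\le1\}\subset U$. The Minkowski functional $p$ of $B$ is a norm with $N\le p\le\frac43N$.

Let $x\ne0$ and $y=x/p(x)$. Then $y\in B$. If $Q(y)<1$, then $(1+t)y\in B$ for small $t>0$ by continuity, contradicting $p(y)=1$. So $Q(x/p(x))=1$ for all $x\ne0$. Fix $x_0\ne0$, $s_0=p(x_0)$, $y_0=x_0/s_0$. The function $\Lambda(x,s)=Q(x/s)$ is $C^\infty$-smooth near $(x_0,s_0)$, and convexity gives $DQ(y_0)y_0\ge Q(y_0)-Q(0)=1$, so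
\[
\partial_s\Lambda(x_0,s_0)=-s_0^{-1}DQ(y_0)y_0\neq0 .
\]
By the implicit function theorem, near $(x_0,s_0)$ the solutions of $\Lambda(x,s)=1$ form the graph of a $C^\infty$-smooth function of $x$. Since $p$ is continuous and $\Lambda(x,p(x))=1$, this function is $p$ near $x_0$.
\end{proof}

The smooth norm is also needed inside the proof, through the following consequence.

\begin{lemma}\label{lem:dual}
Every separable closed subspace $W\subset X$ has a separable dual.
\end{lemma}

\begin{proof}
Let $W\ne\{0\}$ carry the norm $p$. The map $x\mapsto D(p|_W)(x)\in W^*$ is norm continuous on the separable set $S=\{x\in W:p(x)=1\}$, so its range is separable. If $w^*\in W^*$ has norm one and attains it at $x\in S$, then $p-w^*\ge0$ on $W$ with equality at $x$, so $w^*=D(p|_W)(x)$. Thus all norm-attaining functionals are scalar multiples of elements of a separable set. By the Bishop--Phelps theorem the norm-attaining functionals are dense in $W^*$.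
\end{proof}

\section{Operators into the free space have separable range}\label{sec:range}

Let $T\colon X\to\mathcal F(X)$ be an operator. Then $T(E)$ lies in $\mathcal F(X_1)$ for a separable subspace $X_1$, and we want $Tz_A\in\mathcal F(X_1)$ for most $A$. By Lemma~\ref{lem:basic}(b), each functional that vanishes on $\mathcal F(X_1)$ vanishes at all but countably many $Tz_A$. So it suffices to cut out $\mathcal F(X_1)$ by countably many functionals. The corresponding statement in $X$ itself is false: if $X_1\supset E$ is separable, countably many elements of $X^*$ vanishing on $X_1$ also vanish at uncountably many $z_A$, which are too far apart to lie in $X_1$. In $\mathcal F(X)$ the functionals are all Lipschitz functions, and this freedom suffices. We use a Lipschitz mapping into $\ell_\infty$ that collapses $X_1$ to a point and loses nothing else, together with the following fact.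

\begin{lemma}\label{lem:separate}
Some countable subset of $\mathcal F(\ell_\infty)^*$ separates the points of $\mathcal F(\ell_\infty)$.
\end{lemma}

\begin{proof}
Let $P_N\colon\ell_\infty\to\ell_\infty^N$ be the restriction to the first $N$ coordinates; then $\|(P_N)_*\|\le1$. Each $\mathcal F(\ell_\infty^N)$ is separable, so it has a countable separating set of functionals (norming functionals for a dense sequence). Composing these with $(P_N)_*$, we see that it suffices to prove: if $(P_N)_*\mu=0$ for all $N$, then $\mu=0$.

Let $0<\eta<1$ and choose $\nu=\sum_{i\le m}c_i\delta_{y_i}$ with $\|\mu-\nu\|<\eta$. By the Hahn--Banach theorem and (F1) there is $h\in\operatorname{Lip}_0(\ell_\infty)$ with $\operatorname{Lip}(h)\le1$ and $\langle h,\nu\rangle=\|\nu\|$. Let $S=\{0,y_1,\dots,y_m\}$. Since $\|P_Ny\|\to\|y\|$ for every $y\in\ell_\infty$, there is $N$ with $\|P_Ny-P_Ny'\|\ge(1-\eta)\|y-y'\|$ for all $y,y'\in S$. So $P_Ny\mapsto h(y)$ is a well-defined $(1-\eta)^{-1}$-Lipschitz function on $P_N(S)$ vanishing at $0$; let $H\in\operatorname{Lip}_0(\ell_\infty^N)$ be a McShane extension. Then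
\[
\|\nu\|=\sum_ic_ih(y_i)=\langle H,(P_N)_*\nu\rangle=\langle H,(P_N)_*(\nu-\mu)\rangle\le\frac{\eta}{1-\eta},
\]
so $\|\mu\|\le\eta+\eta/(1-\eta)$. Let $\eta\to0$.
\end{proof}

The next lemma is the place where $X\subset\ell_\infty(G)$ with $G$ countable is used: countably many coordinates compute the norm.

\begin{lemma}\label{lem:cut}
Let $X_1\subset X$ be a closed subspace. There is a countable set $\Psi\subset\mathcal F(X)^*$ with $\bigcap_{\psi\in\Psi}\ker\psi=\mathcal F(X_1)$.
\end{lemma}

\begin{proof}
Let $D(x)=\operatorname{dist}(x,X_1)$. For $a\in G$ and $t\in\mathbb Q$ truncate the function $x(a)-t$ at the levels $\pm D(x)$: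
\[
\Theta_{a,t}(x)=\max\big\{-D(x),\min\{D(x),\,x(a)-t\}\big\}.
\]
Then $|\Theta_{a,t}(x)|=\min\{D(x),|x(a)-t|\}$, and $\Theta_{a,t}$ is $1$-Lipschitz, as maxima and minima of $1$-Lipschitz functions are $1$-Lipschitz. So $\Theta=(\Theta_{a,t})$ is a $1$-Lipschitz mapping $X\to\ell_\infty(G\times\mathbb Q)$ that vanishes on $X_1$. We claim that
\begin{equation}\label{eq:theta}
\|\Theta(x)-\Theta(y)\|\ge\min\big\{\|x-y\|,\max(D(x),D(y))\big\}.
\end{equation}
Let $D(y)\ge D(x)$ and $\eta>0$. Choose $a$ with $|x(a)-y(a)|\ge\|x-y\|-\eta$ and $t\in\mathbb Q$ with $|x(a)-t|\le\eta$. Then $|\Theta_{a,t}(x)|\le\eta$ and $|\Theta_{a,t}(y)|\ge\min\{D(y),\|x-y\|-2\eta\}$, so $\|\Theta(x)-\Theta(y)\|\ge\min\{D(y),\|x-y\|\}-3\eta$. This proves \eqref{eq:theta}.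

We show that $\ker\Theta_*=\mathcal F(X_1)$. For $x\in X_1$ we have $\Theta_*\delta_x=\delta_0=0$, so $\mathcal F(X_1)\subset\ker\Theta_*$. Conversely, let $h\in\operatorname{Lip}_0(X)$ vanish on $X_1$. Then $|h|\le\operatorname{Lip}(h)D$, and by \eqref{eq:theta}
\[
|h(x)-h(y)|\le\operatorname{Lip}(h)\min\big\{\|x-y\|,\,2\max(D(x),D(y))\big\}\le2\operatorname{Lip}(h)\,\|\Theta(x)-\Theta(y)\|.
\]
Hence $h=H\circ\Theta$ for a Lipschitz function $H$ on $\Theta(X)$ with $H(0)=0$, which we extend to an element of $\operatorname{Lip}_0(\ell_\infty(G\times\mathbb Q))$. If $\Theta_*\mu=0$, then $\langle h,\mu\rangle=\langle H,\Theta_*\mu\rangle=0$. Thus $\mu$ is annihilated by the whole annihilator of $\mathcal F(X_1)$, described in (F3), and $\mu\in\mathcal F(X_1)$ by the Hahn--Banach theorem.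

Since $G\times\mathbb Q$ is countably infinite, Lemma~\ref{lem:separate} provides a countable separating set of functionals on $\mathcal F(\ell_\infty(G\times\mathbb Q))$. Their compositions with $\Theta_*$ form the required set $\Psi$.
\end{proof}

\begin{proposition}\label{prop:range}
Every operator $T\colon X\to\mathcal F(X)$ has separable range.
\end{proposition}

\begin{proof}
The subspace $T(E)$ is separable, and each term of a dense sequence in it is a limit of finite combinations of evaluations. Let $X_1$ be the closed span of the countably many points involved. Then $X_1$ is separable and $T(E)\subset\mathcal F(X_1)$. Take $\Psi$ from Lemma~\ref{lem:cut}. For $\psi\in\Psi$ the functional $\psi\circ T\in X^*$ vanishes on $E$, hence at all but countably many $z_A$ by Lemma~\ref{lem:basic}(b). So there is a countable set $\mathcal A_0\subset\mathcal A$ such that $\psi(Tz_A)=0$ for all $\psi\in\Psi$ and $A\notin\mathcal A_0$, that is, $Tz_A\in\mathcal F(X_1)$ for $A\notin\mathcal A_0$. Therefore $T(X)$ is contained in the closed span of $\mathcal F(X_1)\cup\{Tz_A:A\in\mathcal A_0\}$, which is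 separable.
\end{proof}

\section{Operators with separable range, and the proof of Theorem~\ref{thm:main}}\label{sec:end}

We now run the argument of Example~\ref{ex:model} in $X$. There each coordinate of $Rx$ was compared with a coordinate of $x$. Here $w^*\circ R$ is compared with an element of $\ell_1(G)$, because such a functional can be evaluated on the pointwise sum $z_A$ term by term.

\begin{proposition}\label{prop:small}
Let $R\colon X\to X$ be an operator with separable range. Then $t_n(R)<\frac12$ for infinitely many even $n$.
\end{proposition}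

\begin{proof}
Suppose that $t_n(R)\ge\frac12$ for all even $n\ge n_0$. As $t_n(R)$ is an average, for each such $n$ there is $j(n)$ with $\alpha^n_{j(n)}(Re^n_{j(n)})\ge\frac12$. Put $j(n)=1$ for the remaining even $n$, and let $u_n=Re^n_{j(n)}$. Then $\|u_n\|\ge\frac12$ for $n\ge n_0$. Let $W\subset X$ be the closure of the range of $R$, a separable space. For $w^*\in W^*$ and suitable signs,
\begin{equation}\label{eq:wuc}
\sum_{n\le m}|w^*(u_n)|=w^*\Big(R\sum_{n\le m}\pm e^n_{j(n)}\Big)\le\|w^*\|\,\|R\| ,
\end{equation}
the sums running over even $n$. Applying this to the restrictions of functionals on $\ell_\infty(G)$, we see that $\pi=(j,u)$ is admissible.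

By Lemma~\ref{lem:dual} there is a countable dense set $\mathcal D\subset W^*$. Let $w^*\in\mathcal D$. The functional $w^*\circ R|_E$ extends by the Hahn--Banach theorem to $c_0(G)$, so there is $\lambda\in\ell_1(G)$ with $w^*(Rx)=\sum_a\lambda(a)x(a)$ for $x\in E$. The formula $\varphi(x)=w^*(Rx)-\sum_a\lambda(a)x(a)$ defines an element of $X^*$ vanishing on $E$, so $\varphi(z_A)=0$ for all but countably many $A$ by Lemma~\ref{lem:basic}(b). Since $\mathcal D$ is countable and $\mathcal A_\pi$ is uncountable, there is $A\in\mathcal A_\pi$ for which this holds for every $w^*\in\mathcal D$. For this $A$ we have $j_A=j$. The vectors $e^n_{j(n)}$ have disjoint supports and $\sum_a\lambda(a)z_A(a)$ converges absolutely, so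
\[
w^*(Rz_A)=\sum_{a\in G}\lambda(a)z_A(a)=\sum_{n\in A'}\sum_{a\in G}\lambda(a)e^n_{j(n)}(a)=\sum_{n\in A'}w^*(Re^n_{j(n)})=\sum_{n\in A'}w^*(u_n)
\]
for all $w^*\in\mathcal D$. By \eqref{eq:wuc} the last expression is a continuous linear function of $w^*\in W^*$, so the identity holds for all $w^*\in W^*$. This step needs $\mathcal D$ to be norm dense; a separating set would not give weak convergence.

Thus the partial sums of $\sum_{n\in A'}u_n$ converge weakly in $W$ to $Rz_A$. Let $V$ be the closed span of $\{u_n:n\in A'\}$. A closed subspace is weakly closed, so $Rz_A\in V$, and since functionals on $V$ extend to $W$, the convergence is weak in $V$. By \eqref{eq:c0}, the partial sums $e_1+\dots+e_m$ then converge weakly in $c_0$. Their limit would have all coordinates equal to $1$, which is impossible in $c_0$.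
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $X$ be the space of Section~\ref{sec:space}; the smooth norm is given by Proposition~\ref{prop:norm}. Suppose that $g\colon X\to\mathcal F(X)$ is Lipschitz, Gateaux differentiable at every point, and $\|g(x)-\delta_x\|=o(\|x\|)$. Let $L>0$ be a Lipschitz constant for $g$ and choose $K\ge1$ with $L\sum_{n\ge K}\kappa_n\le\frac14$. Lemma~\ref{lem:average}, applied to the linearly independent vectors $e^K_j$, $j\le2^K$, with $\eta=\frac14$, gives an operator $T\colon X\to\mathcal F(X)$ with $\|T\|\le L$ such that $R=\beta T$ satisfies $\|R\|\le L$ and $\|Re^K_j-e^K_j\|\le\frac14$ for all $j$. By Corollary~\ref{cor:rigid}, $t_n(R)\ge\frac12$ for all $n\ge K$. By Proposition~\ref{prop:range}, $T$ and hence $R$ have separable range, and this contradicts Proposition~\ref{prop:small}. The last sentence of the theorem follows, since a $C^1$-smooth mapping is Gateaux differentiable everywhere and a bounded error is $o(\|x\|)$.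
\end{proof}

\begin{thebibliography}{9}

\bibitem{GK}
Godefroy and Kalton, \emph{Lipschitz-free Banach spaces}, Studia Math. 159 (2003).

\bibitem{thesis}
\emph{Universita Karlova v Praze Matematicko-fyzik\'aln\'{\i} fakulta},
\texttt{http://is.cuni.cz/\allowbreak habilitace/\allowbreak download?\allowbreak forceFilename=\allowbreak Johanis\_Habilitation\_Thesis.pdf\allowbreak\&variableId=1989338}.

\end{thebibliography}
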